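\title{Isomorphism of finitely generated solvable groups of derived length three is universal}

\begin{abstract}
We prove that every countable Borel equivalence relation is Borel reducible to the isomorphism relation on finitely generated solvable groups of derived length $3$. Two generators suffice, and the groups may be taken torsion-free and center-by-metabelian; neither the derived length nor the number of generators can be lowered. The proof uses a fixed group with a central subgroup $D$, free abelian on $(\mathbb Z^2\setminus\{0\})/\pm$, whose quotients by two subgroups of $D$ are isomorphic exactly when the subgroups lie in one $GL_2(\mathbb Z)$-orbit. An arbitrary countable Borel equivalence relation is then coded in the action of $GL_2(\mathbb Z)$ on subsets of $\mathbb Z^2$.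
\end{abstract}

\section{Introduction}

An equivalence relation $E$ on a Polish space $X$ is \emph{Borel} if it is a Borel subset of $X^2$, and \emph{countable} if every $E$-class is countable. If $E$ and $F$ are equivalence relations on Polish spaces $X$ and $Y$, a \emph{Borel reduction} of $E$ to $F$ is a Borel map $f\colon X\to Y$ such that $x\mathrel E y\iff f(x)\mathrel F f(y)$ for all $x,y\in X$; when one exists we write $E\le_B F$. A reduction assigns to each point, in an explicit way, a complete invariant for $E$, namely the $F$-class of $f(x)$. Thus $E\le_B F$ says that classifying up to $E$ is no harder than classifying up to $F$. A countable Borel equivalence relation $E$ is \emph{universal} if $F\le_B E$ for every countable Borel equivalence relation $F$: it is as hard as such a relation can be.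

Finitely generated groups give a natural example. Let $F_n$ be the free group on $n$ letters. An \emph{$n$-generated marked group} is a normal subgroup $W$ of $F_n$, thought of as the group $F_n/W$ together with the images of the letters. These form a closed subset $\mathcal G_n$ of the Cantor space $2^{F_n}$, and $\mathcal G=\bigsqcup_{n\ge1}\mathcal G_n$ is the Polish space of finitely generated groups. Isomorphism of the underlying groups, with the markings forgotten, is a countable Borel equivalence relation on $\mathcal G$. Thomas and Velickovic showed that it is universal.

How much of this complexity survives in a class of groups defined by a law? Write $P'=[P,P]$ and $P''=[P',P']$, and recall that the \emph{derived length} (or solvability class) of a solvable group is the number of steps in which its derived series $P\ge P'\ge P''\ge\cdots$ reaches $1$. For derived length at most $2$ nothing survives: by a theorem of P.~Hall \cite{Hall} there are only countably many marked metabelian groups (Section~\ref{sec:proofs}), so isomorphism of such groups reduces to equality on $\mathbb N$. Derived length $3$ is therefore the first case with any room, and there the relation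 is known to be \emph{weakly universal}: for every countable Borel equivalence relation $F$ on a Polish space $X$ there is a countable-to-one Borel map $f$ from $X$ to this space of groups such that $x\mathrel F y$ implies $f(x)\cong f(y)$. A universal relation is weakly universal, because a reduction of a countable relation $F$ is countable-to-one: $f(x)=f(y)$ forces $x\mathrel F y$. This suggests the conjecture, posed in \cite{WU}, that \emph{isomorphism of finitely generated solvable groups of class $3$ is a universal countable Borel equivalence relation}. The difference between the two notions is the implication $f(x)\cong f(y)\Rightarrow x\mathrel F y$: one must exclude every accidental isomorphism between the groups that one constructs. We prove the conjecture. A group $P$ is \emph{center-by-metabelian} if $P''$ is central.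

\begin{theorem}\label{thm:A}
Let $E$ be a countable Borel equivalence relation on a Polish space $X$. There is a Borel map $x\mapsto G_x$ from $X$ to $\mathcal G_3$ such that each $G_x$ is center-by-metabelian of derived length exactly $3$, and $x\mathrel E y\iff G_x\cong G_y$. Hence isomorphism of finitely generated solvable groups of class $3$, read as ``at most $3$'' or as ``exactly $3$'', is a universal countable Borel equivalence relation.
\end{theorem}

The second theorem lowers the number of generators and shows that the result is then sharp. The free metabelian group of rank $n$ is $F_n/F_n''$.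

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item Let $q=0$ or $q\ge2$. Every countable Borel equivalence relation Borel reduces to isomorphism of $2$-generated groups $Q$ such that $Q/Q''$ is the free metabelian group of rank $2$ and $Q''$ is central and is a free $\mathbb Z/q\mathbb Z$-module of infinite rank. For $q=0$ these groups are torsion-free.
\item Let $n,d\ge1$. Isomorphism of $n$-generated solvable groups of derived length at most $d$ is a universal countable Borel equivalence relation if $n\ge2$ and $d\ge3$. Otherwise there are only countably many such marked groups, and the relation is neither universal nor weakly universal.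
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:classes}
Isomorphism is universal on every Borel class of finitely generated groups that contains the groups of Theorem~\ref{thm:B}(1) for some $q$. Examples are the center-by-metabelian groups, the groups whose derived subgroup is nilpotent of class at most $2$, and the solvable groups of derived length at most $d$, for any $d\ge3$.
\end{corollary}

The proof separates the group theory from the coding. In Section~\ref{sec:rigid} we build a finitely generated group $G$ with a central subgroup $D$, free abelian on the pairs $\pm v$ of nonzero vectors of $\mathbb Z^r$, and show that $G/L_1\cong G/L_2$ for $L_1,L_2\le D$ exactly when some matrix in $GL_r(\mathbb Z)$ carries $L_1$ to $L_2$. For $r=2$ this group has three generators; Section~\ref{sec:two} shows that the free center-by-metabelian group on two generators has the same property. Section~\ref{sec:coding} contains no solvable groups: it reduces an arbitrary countable Borel equivalence relation to the action of $GL_2(\mathbb Z)$ on subsets of $\mathbb Z^2$. Section~\ref{sec:proofs} combines the two parts. Theorem~\ref{thm:A} also follows from Theorem~\ref{thm:B}(1)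 by adding a trivial generator to the marking; we prove it with the group $G$ because that group is given by an explicit formula, shows the idea already for $r=1$, and supplies a tool that Section~\ref{sec:two} needs.

\section{Preliminaries}\label{sec:prelim}

\subsection*{Marked groups}
The topology of $\mathcal G_n$ is generated by the clopen sets $\{W:w\in W\}$ and their complements, for $w$ in the countable set $F_n$. So a map $x\mapsto W_x$ from a Polish space to $\mathcal G_n$ is Borel if and only if $\{x:w\in W_x\}$ is Borel for every $w\in F_n$.

Isomorphism classes in $\mathcal G$ are countable, since a surjection from $F_n$ onto a given countable group is determined by an $n$-tuple of elements. Isomorphism is Borel, since $F_n/W_1\cong F_m/W_2$ if and only if one of the countably many homomorphisms $\varphi\colon F_n\to F_m$ satisfies $\varphi^{-1}(W_2)=W_1$ and $\varphi(F_n)W_2=F_m$, and both conditions quantify only over words.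

The marked groups of derived length at most $d$ are the $W$ containing the $d$-th derived subgroup of $F_n$; this is a closed condition, and derived length exactly $d$ is a difference of two closed conditions. A Borel subset of a Polish space carries a Polish topology with the same Borel sets, so it makes sense to ask whether isomorphism restricted to a Borel subset $\mathcal C\subseteq\mathcal G$ is universal. A reduction with values in $\mathcal C$ is also a reduction with values in any larger Borel set; thus universality passes up to larger classes, and no such argument brings it down from $\mathcal G$ to a subclass.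

\subsection*{Two facts about Polish spaces}
The Feldman--Moore theorem states that every countable Borel equivalence relation $E$ on a Polish space $X$ is the orbit equivalence relation of a Borel action of some countable group $\Gamma$; that is, each map $x\mapsto\gamma x$ is Borel, and $x\mathrel E y$ if and only if $y=\gamma x$ for some $\gamma\in\Gamma$. We also use that $X$ admits a Borel injection into $2^{\mathbb N}$: send $x$ to the set of $k$ with $x\in U_k$, where $(U_k)$ is a countable basis of the topology.

\subsection*{Commutators}
We write $[g,h]=ghg^{-1}h^{-1}$. The lower central series of a group $J$ is $\gamma_1(J)=J$, $\gamma_{i+1}(J)=[J,\gamma_i(J)]$, and $J$ is nilpotent of class at most $c$ if $\gamma_{c+1}(J)=1$. Two elementary facts are used repeatedly.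
\begin{enumerate}
\item[(C1)] If $[B,B]$ is central in $B$, then $[g,h]$ depends only on the images of $g,h$ in $B/[B,B]$ and is additive in each of them. Indeed $[gg',h]=g[g',h]hg^{-1}h^{-1}=[g,h][g',h]$, and $[h,g]=[g,h]^{-1}$.
\item[(C2)] If an abelian group $Z$ is generated by elements $z_i$ and a homomorphism $\theta\colon Z\to Z_1$ sends $(z_i)$ to a $\mathbb Z$-basis of $Z_1$, then $\theta$ is an isomorphism: $\theta(\sum n_iz_i)=0$ forces every $n_i=0$.
\end{enumerate}

\section{Groups with a large center and few isomorphisms}\label{sec:rigid}

Every subgroup of the center of a group is normal. So a finitely generated group whose center contains a free abelian group $D$ of infinite rank has a continuum of marked quotients, one for each subgroup of $D$. To find such a group, start from the wreath product $\mathbb Z\wr A$ with $A=\mathbb Z^r$: it is generated by $A$ and one further element $y_0$ whose conjugates $y_a=ay_0a^{-1}$ commute. Relax this by asking only that the commutators $[y_a,y_b]$ be central. Conjugation by $A$ then shows that $[y_a,y_b]$ depends only on $b-a$; call it $d_{b-a}$. The identity $[y_b,y_a]=[y_a,y_b]^{-1}$ gives $d_{-c}=-d_c$ in additive notation.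 We want a group in which there are no other relations among the $d_c$. The Laurent polynomials $X^c-X^{-c}$ satisfy exactly these relations, and we use them to construct the group.

\subsection*{The ring $R$ and the form $\omega$}
Fix $r\ge1$, let $A=\mathbb Z^r$ with standard basis $e_1,\dots,e_r$, and let $R=\mathbb Z[A]$ be its group ring, with $\mathbb Z$-basis $\{X^a:a\in A\}$ and $X^aX^b=X^{a+b}$; this is the ring of Laurent polynomials in $r$ variables.

\begin{lemma}\label{lem:units}
The ring $R$ is a domain, and its units are the elements $\pm X^b$, $b\in A$.
\end{lemma}

\begin{proof}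
Order $A$ lexicographically; this order is total and invariant under translation. For nonzero $m,m'\in R$, the term of $mm'$ with the largest exponent is the product of the corresponding terms of $m$ and $m'$, and the same holds for the smallest exponent. So $mm'\ne0$. If $mm'=1$, the largest exponents of $m$ and $m'$ add up to $0$ and so do the smallest ones; hence the largest and smallest exponents of $m$ coincide, $m=nX^b$, and the integer $n$ divides $1$.
\end{proof}

Let $m\mapsto m^*$ be the ring involution with $(X^a)^*=X^{-a}$. The group $GL_r(\mathbb Z)=\operatorname{Aut}(A)$ acts on $R$ by the ring automorphisms $\alpha(X^a)=X^{\alpha a}$, which commute with $*$. Put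
\[
d_a=X^a-X^{-a},\qquad D=\langle d_a:a\in A\rangle\le(R,+).
\]
Fix a set $A^+$ containing exactly one vector from each pair $\pm a$ with $a\ne0$. Since $d_0=0$, $d_{-a}=-d_a$, and the $d_a$ with $a\in A^+$ involve disjoint sets of monomials, $D$ is free abelian with basis $\{d_a:a\in A^+\}$. Moreover $\alpha(d_a)=d_{\alpha a}$, so $\alpha(D)=D$. Define
\[
\omega(m,m')=m^*m'-m'^*m\qquad(m,m'\in R).
\]
This form is additive in each variable and $\omega(X^a,X^b)=d_{b-a}$, so its values lie in $D$ and generate $D$. If $u=\pm X^b$ is a unit then $u^*u=1$, hence $(u\,\alpha(m))^*\,u\,\alpha(m')=\alpha(m^*m')$, and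
\begin{equation}\label{eq:omega}
\omega\bigl(u\,\alpha(m),u\,\alpha(m')\bigr)=\alpha\bigl(\omega(m,m')\bigr)\qquad(\alpha\in GL_r(\mathbb Z),\ u\text{ a unit of }R).
\end{equation}

\subsection*{The group $G$}
Let $K=R\times R$ with the multiplication
\[
(m,c)(m',c')=(m+m',\ c+c'+m^*m').
\]
It is associative, because both bracketings of $(m,c)(m',c')(m'',c'')$ have second coordinate $c+c'+c''+m^*m'+m^*m''+m'^*m''$; the identity is $(0,0)$, and $(m,c)^{-1}=(-m,-c+m^*m)$. The subgroup $0\times R$ is central. The products $(m,c)(m',c')$ and $(m',c')(m,c)$ differ by the central element $(0,m^*m'-m'^*m)$, so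
\begin{equation}\label{eq:commK}
[(m,c),(m',c')]=(0,\omega(m,m')).
\end{equation}
The group $A$ acts on $K$ by $a\cdot(m,c)=(X^am,c)$; these maps are automorphisms because $(X^am)^*(X^am')=m^*m'$. In the semidirect product $K\rtimes A$, where $aka^{-1}=a\cdot k$, put $y_a=(X^a,0)$ and
\[
G=\langle y_0,A\rangle,\qquad N=\langle y_a:a\in A\rangle\le K .
\]
The group $G$ has $r+1$ generators. Conjugation by $A$ permutes the $y_a$, so $N$ is normal in $G$, $G=N\rtimes A$, and $G/N=A$. The projection $N\to R$, $(m,c)\mapsto m$, is onto, so by \eqref{eq:commK} the commutators of elements of $N$ are exactly the elements $(0,\omega(m,m'))$, and $[N,N]=0\times D$; we identify this subgroup with $D$. The induced map $N/[N,N]\to R$ sends the generators $y_a$ to the basis $X^a$, so it is an isomorphism by (C2). Conjugation by $g=na$ ($n\in N$, $a\in A$) acts on $N/[N,N]=R$ as multiplication by $X^a$. The following definition records these properties; they are all that the rigidity proof uses, and they will hold for a second group in Section~\ref{sec:two}.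

\begin{definition}\label{def:tower}
Let $L\le D$. A \emph{tower of type $L$} is a group $P$ with a normal subgroup $B$ and isomorphisms
\[
P/B\cong A,\qquad B/[B,B]\cong R,\qquad[B,B]\cong D/L,
\]
treated as identifications, such that, writing $\bar n\in R$ for the image of $n\in B$,
\begin{enumerate}
\item[(T1)] $\overline{gng^{-1}}=X^a\bar n$ whenever $n\in B$ and $g\in P$ has image $a\in A$;
\item[(T2)] $[n,n']=\omega(\bar n,\bar n')+L$ for all $n,n'\in B$.
\end{enumerate}
\end{definition}

Thus $(G,N)$ is a tower of type $0$.

\begin{lemma}\label{lem:tower}
Let $(P,B)$ be a tower of type $L$.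
\begin{enumerate}
\item The subgroup $D/L$ is central in $P$ and contains $P''$. So $P$ is center-by-metabelian, of derived length at most $3$.
\item If $L=0$ and $L_1\le D$, then $L_1$ is normal in $P$ and $(P/L_1,B/L_1)$ is a tower of type $L_1$.
\item The subgroup $B$ is nilpotent and contains every normal nilpotent subgroup of $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $g\in P$ has image $a$, then by (T1), (T2) and \eqref{eq:omega},
\[
g[n,n']g^{-1}=[gng^{-1},gn'g^{-1}]=\omega(X^a\bar n,X^a\bar n')+L=[n,n'],
\]
and the commutators $[n,n']$ generate $D/L$. As $A$ is abelian, $P'\le B$, so $P''\le[B,B]=D/L$.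

(2) The subgroup $L_1$ is central by (1). It lies in $[B,B]$, so dividing by it leaves $P/B$ and $B/[B,B]$ unchanged and replaces $D$ by $D/L_1$.

(3) By (1), $B$ is nilpotent of class at most $2$. Let $J$ be a normal subgroup containing an element $g$ whose image $a\in A$ is nonzero. Choose $n_0\in B$ with $\bar n_0=1$ and put $n_{i+1}=[g,n_i]\in B$. Then $n_1=g\cdot n_0g^{-1}n_0^{-1}\in J$ by normality, and inductively $n_i\in\gamma_i(J)$ for $i\ge1$. By (T1), $\bar n_{i+1}=(X^a-1)\bar n_i$, so $\bar n_i=(X^a-1)^i$, which is nonzero because $R$ is a domain. Hence $\gamma_i(J)\ne1$ for all $i$, and $J$ is not nilpotent.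
\end{proof}

Part (3) is what makes the tower visible in the abstract group: $B$ is the largest normal nilpotent subgroup, so any isomorphism between towers respects $B$, and then also $[B,B]$.

\begin{example}[rank one]\label{ex:rank1}
Let $r=1$ and let $t$ generate $A$. Then $G=\langle y_0,t\rangle$, with $ty_it^{-1}=y_{i+1}$ and $[y_i,y_j]=d_{j-i}$, and $D$ is free abelian on $d_1,d_2,\dots$. For $S\subseteq\{1,2,\dots\}$ let $G_S$ be the quotient of $G$ by $\langle d_k:k\ge1,\ k\notin S\rangle$. In $G_S$ the elements $y_0$ and $y_k$ commute if and only if $k\notin S$, so the marked group remembers $S$. We check that the abstract group does too.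

Let $\psi\colon G_S\to G_{S'}$ be an isomorphism. It respects the images of $N$, so it induces an automorphism of $A=\mathbb Z$: modulo $N$, $\psi(t)=t^\eta$ with $\eta=\pm1$. Let $u\in R$ be the image of $\psi(y_0)$. Conjugating by $\psi(t)^i$ shows that $\psi(y_i)$ has image $X^{\eta i}u$. These images must span $R$, so $Ru=R$ and $u=\varepsilon X^b$ with $\varepsilon=\pm1$. Thus $\psi(y_i)=y_{b+\eta i}^{\varepsilon}$ up to a central factor, and by (C1)
\[
\psi(d_k)=\psi([y_0,y_k])=[y_b^{\varepsilon},y_{b+\eta k}^{\varepsilon}]=\varepsilon^2d_{\eta k}=\eta\,d_k .
\]
The shift $b$ and the sign $\varepsilon$ have canceled, and only $\eta\in GL_1(\mathbb Z)$ remains. So $d_k$ is trivial in $G_S$ if and only if it is trivial in $G_{S'}$, and $S=S'$. This gives a continuum of pairwise nonisomorphic $2$-generated groups of derived length at most $3$. It gives no more: $GL_1(\mathbb Z)=\{\pm1\}$ fixes every subgroup of $D$, so isomorphism among these quotients is just equality of sets. To code a complicated relation we need $\operatorname{Aut}(A)$ to be large, and for $r=2$ it contains a free group of infinite rank.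
\end{example}

The computation in the example is the general proof.

\begin{proposition}[rigidity]\label{prop:rigid}
Let $(P_1,B_1)$ and $(P_2,B_2)$ be towers of types $L_1$ and $L_2$, and let $\psi\colon P_1\to P_2$ be an isomorphism. Then $\psi(B_1)=B_2$. If $\alpha\in GL_r(\mathbb Z)$ is the automorphism of $A$ induced by $\psi$, then $\psi(d+L_1)=\alpha(d)+L_2$ for all $d\in D$, and $\alpha(L_1)=L_2$.
\end{proposition}

\begin{proof}
The first claim follows from Lemma~\ref{lem:tower}(3). So $\psi$ induces $\alpha$, an additive bijection $\mu\colon R\to R$ with $\mu(\bar n)=\overline{\psi(n)}$, and an isomorphism $D/L_1\to D/L_2$. Applying $\psi$ to $gng^{-1}$ and using (T1) in both towers gives $\mu(X^am)=X^{\alpha a}\mu(m)$. With $u=\mu(1)$ we get $\mu(X^a)=\alpha(X^a)u$, hence $\mu(m)=\alpha(m)u$ for all $m$ by additivity. Since $\mu$ is onto, $Ru=R$, so $u$ is a unit. By (T2) and \eqref{eq:omega},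
\[
\psi\bigl(\omega(\bar n,\bar n')+L_1\bigr)=[\psi(n),\psi(n')]=\omega\bigl(u\,\alpha(\bar n),u\,\alpha(\bar n')\bigr)+L_2=\alpha\bigl(\omega(\bar n,\bar n')\bigr)+L_2 .
\]
The homomorphisms $d\mapsto\psi(d+L_1)$ and $d\mapsto\alpha(d)+L_2$ from $D$ to $D/L_2$ agree on the values of $\omega$, which generate $D$, so they are equal. The kernel of the first is $L_1$, since $\psi$ is injective, and the kernel of the second is $\alpha^{-1}(L_2)$.
\end{proof}

Two features of the middle layer carry the proof. It is generated by one element as an $R$-module, so $\mu$ is determined by $\alpha$ and the single element $u$; and every unit satisfies $u^*u=1$, so $u$ has no effect on the center. Over a coefficient ring with a unit $\lambda$ such that $\lambda^2\ne1$, multiplication by $\lambda$ would rescale $\omega$ by $\lambda^2$ and \eqref{eq:omega} would fail.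

For the converse we need every matrix to occur. Call a tower $(P,B)$ of type $0$ \emph{full} if every $\alpha\in GL_r(\mathbb Z)$ is induced by an automorphism of $P$.

\begin{corollary}\label{cor:full}
Let $(P,B)$ be a full tower of type $0$ and let $L_1,L_2\le D$. Then $P/L_1\cong P/L_2$ if and only if $\alpha(L_1)=L_2$ for some $\alpha\in GL_r(\mathbb Z)$.
\end{corollary}

\begin{proof}
The forward implication is Proposition~\ref{prop:rigid} applied to the towers of Lemma~\ref{lem:tower}(2). Conversely, let $\alpha(L_1)=L_2$ and let $\psi\in\operatorname{Aut}(P)$ induce $\alpha$. By Proposition~\ref{prop:rigid} with both types equal to $0$, $\psi$ acts on $D$ as $\alpha$, so $\psi(L_1)=L_2$.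
\end{proof}

\begin{lemma}\label{lem:Gfull}
The tower $(G,N)$ is full.
\end{lemma}

\begin{proof}
Let $\alpha\in GL_r(\mathbb Z)$. The map $(m,c)\mapsto(\alpha(m),\alpha(c))$ is an automorphism of $K$ because $\alpha(m)^*\alpha(m')=\alpha(m^*m')$, and it intertwines the action of $a$ with that of $\alpha a$ because $\alpha(X^am)=X^{\alpha a}\alpha(m)$. So $((m,c),a)\mapsto((\alpha(m),\alpha(c)),\alpha a)$ is an automorphism of $K\rtimes A$. It fixes $y_0$ and preserves $A$, so it restricts to an automorphism of $G$ inducing $\alpha$.
\end{proof}

\section{A tower with two generators}\label{sec:two}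

From now on $r=2$. In $G$ two generators produce the top layer $A$ and a third produces the middle layer $R$. To save a generator, the element generating $R$ should be a word in the first two, and the natural candidate is their commutator. Let $\Phi$ be the free group on $s,t$, identify $\Phi/\Phi'$ with $A$ by $s\mapsto e_1$, $t\mapsto e_2$, and let
\[
Q=\Phi/[\Phi'',\Phi]
\]
be the free center-by-metabelian group of rank $2$. We show that the layers of its derived series are $A$, $R$ and $D$.

\begin{lemma}\label{lem:grid}
The group $\Phi'$ is free of countably infinite rank. There is an isomorphism $\Phi'/\Phi''\cong R$, written $g\mapsto\bar g$, with $\overline{[s,t]}=1$ and $\overline{fgf^{-1}}=X^a\bar g$ whenever $g\in\Phi'$ and $f\in\Phi$ has image $a\in A$.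
\end{lemma}

\begin{proof}
Let $\Gamma\subset\mathbb R^2$ be the unit grid: the graph with vertex set $A$ and with an edge labeled $s$ from $a$ to $a+e_1$ and an edge labeled $t$ from $a$ to $a+e_2$. A word in $s^{\pm1},t^{\pm1}$ traces a path from $0$ to its image in $A$, which is closed exactly when the word lies in $\Phi'$. Thus $\Gamma$ is the covering of the wedge of two circles that corresponds to $\Phi'$, and $\pi_1(\Gamma,0)=\Phi'$. The fundamental group of a graph is free, and its abelianization $\Phi'/\Phi''$ is $H_1(\Gamma)$, the group $Z_1$ of cellular $1$-cycles. The word $fgf^{-1}$ runs from $0$ to $a$, traces the loop $g$ translated by $a$, and returns along the same path; so conjugation by $f$ acts on $Z_1$ as translation by $a$.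

Fill in the unit squares to obtain a cell structure on $\mathbb R^2$ with chain complex $C_2\to C_1\to C_0$. The boundary map $\partial\colon C_2\to C_1$ is injective since $H_2(\mathbb R^2)=0$, has image $Z_1$ since $H_1(\mathbb R^2)=0$, and commutes with translations. Identify $C_2$ with $R$ by sending the square $a+[0,1]^2$ to $X^a$; translation by $a$ becomes multiplication by $X^a$, and the boundary of $[0,1]^2$ is the loop $sts^{-1}t^{-1}$. Finally, the rank of the free group $\Phi'$ equals the rank of its abelianization $(R,+)$, which is countably infinite.
\end{proof}

\begin{lemma}\label{lem:center}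
There is an isomorphism $\Phi''/[\Phi'',\Phi]\to D$ sending the class of $[g,h]$ to $\omega(\bar g,\bar h)$ for all $g,h\in\Phi'$.
\end{lemma}

\begin{proof}
Let $Z=\Phi''/[\Phi'',\Phi]$, a central subgroup of $Q$, written additively. We first find generators of $Z$ and then show that they are independent.

By (C1) applied to $\Phi'/[\Phi'',\Phi]$, commutators define a biadditive map $\langle\,\cdot,\cdot\,\rangle\colon R\times R\to Z$ whose values generate $Z$, with $\langle m,m\rangle=0$ and $\langle m',m\rangle=-\langle m,m'\rangle$. Conjugation fixes $Z$, so $\langle X^am,X^am'\rangle=\langle m,m'\rangle$ by Lemma~\ref{lem:grid}. Put $w_c=\langle1,X^c\rangle$. Then $\langle X^a,X^b\rangle=w_{b-a}$, $w_0=0$, and $w_{-c}=\langle1,X^{-c}\rangle=\langle X^c,1\rangle=-w_c$. Hence $Z$ is generated by the $w_c$ with $c\in A^+$.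

For independence we map to the group $K$ of Section~\ref{sec:rigid}. Choose a free basis $(g_i)$ of $\Phi'$ and let $\theta\colon\Phi'\to K$ be the homomorphism with $\theta(g_i)=(\bar g_i,0)$. The first coordinate of $\theta(g)$ is $\bar g$ for every $g\in\Phi'$, because both sides are homomorphisms to $R$ that agree on the basis. By \eqref{eq:commK}, $\theta([g,h])=\omega(\bar g,\bar h)$, so $\theta$ maps $\Phi''$ into $D$. If $f\in\Phi$ has image $a$, then
\[
\theta(f[g,h]f^{-1})=\theta([fgf^{-1},fhf^{-1}])=\omega(X^a\bar g,X^a\bar h)=\theta([g,h]).
\]
The commutators $[g,h]$ generate $\Phi''$, so $\theta(fzf^{-1})=\theta(z)$ for all $z\in\Phi''$; that is, $\theta$ kills $[\Phi'',\Phi]$. The induced map $Z\to D$ sends $\langle m,m'\rangle$ to $\omega(m,m')$ and in particular $w_c$ to $d_c$. It is an isomorphism by (C2).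
\end{proof}

\begin{proposition}\label{prop:Qfull}
The pair $(Q,Q')$ is a full tower of type $0$. For every $L\le D$ the group $Q_L=Q/L$ satisfies $Q_L''=D/L$ and $Q_L/Q_L''=\Phi/\Phi''$.
\end{proposition}

\begin{proof}
We have $Q/Q'=A$, $Q'/Q''=\Phi'/\Phi''=R$ and $Q''=D$, and (T1), (T2) are Lemmas~\ref{lem:grid} and~\ref{lem:center}. The last statement follows, since $Q_L''$ is the image of $Q''$. For fullness, note that $[\Phi'',\Phi]$ is characteristic in $\Phi$, so it suffices to recall Nielsen's theorem that $\operatorname{Aut}(\Phi)\to GL_2(\mathbb Z)$ is onto. Indeed, by the Euclidean algorithm $GL_2(\mathbb Z)$ is generated by $\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$, $\left(\begin{smallmatrix}1&0\\1&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$, and these are induced by the automorphisms sending $(s,t)$ to $(s,st)$, $(st,t)$ and $(s,t^{-1})$.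
\end{proof}

\section{Coding in the action of $GL_2(\mathbb Z)$ on sets of vectors}\label{sec:coding}

By Corollary~\ref{cor:full} it remains to code a given relation in the action of $GL_2(\mathbb Z)$ on subgroups of $D$. We use only subgroups adapted to the basis of $D$, which correspond to sets of vectors. Call $S\subseteq A\setminus\{0\}$ \emph{symmetric} if $S=-S$. For such $S$ and for $q=0$ or $q\ge2$, let
\[
L_{S,q}=\bigl\langle\,d_v\ (v\in A\setminus\{0\},\ v\notin S),\ \ q\,d_v\ (v\in S)\,\bigr\rangle\le D .
\]
An element $\sum_{v\in A^+}n_vd_v$ lies in $L_{S,q}$ if and only if $q$ divides $n_v$ for every $v\in S\cap A^+$ (for $q=0$ this means $n_v=0$). So $D/L_{S,q}$ is a free $\mathbb Z/q\mathbb Z$-module on $S\cap A^+$. Since $q\ne1$, a nonzero vector $v$ lies in $S$ if and only if $d_v\notin L_{S,q}$, so $L_{S,q}$ determines $S$; for $q=1$ we would have $L_{S,q}=D$ for all $S$. As $\alpha(L_{S,q})=L_{\alpha S,q}$, we obtain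
\begin{equation}\label{eq:LS}
\alpha(L_{S,q})=L_{S',q}\iff\alpha S=S'\qquad(\alpha\in GL_2(\mathbb Z)).
\end{equation}
The aim of this section is the following statement.

\begin{proposition}\label{prop:coding}
Let $E$ be a countable Borel equivalence relation on a Polish space $X$. There are infinite symmetric sets $S_x\subseteq A\setminus\{0\}$, $x\in X$, all containing $e_1$, such that $\{x:v\in S_x\}$ is Borel for each $v\in A$, and such that $x\mathrel E y$ if and only if $\alpha S_x=S_y$ for some $\alpha\in GL_2(\mathbb Z)$.
\end{proposition}

The plan is as follows. Suppose $E$ is given by an action of a subgroup $H\le GL_2(\mathbb Z)$ in which no nontrivial element sends $e_1$ to $\pm e_1$. Then the lines through the vectors $he_1$ form a copy of $H$, and on the line through $he_1$ we can write a binary code of the point $h^{-1}x$, by choosing which multiples $\pm khe_1$ to include. The resulting set determines $x$ and moves with $x$ under $H$. The difficulty is that $GL_2(\mathbb Z)$ is much larger than $H$, and another matrix could carry the set of $x$ to the set of an inequivalent point. We exclude this by adding to every $S_x$ a fixed marker $T$ whose stabilizer in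 $GL_2(\mathbb Z)$ is $\pm H=H\cup(-H)$; nothing smaller is possible, since $-I$ fixes every symmetric set.

Marker and code must not be confused with each other by any matrix. The \emph{content} of a nonzero $v\in A$ is the greatest common divisor of its coordinates, that is, the largest $k$ with $v\in kA$. Every $\alpha\in GL_2(\mathbb Z)$ preserves $kA$, hence preserves content. So vectors of different content form separate layers; we put the marker in layers $1,2,3$ and the code in layers $k\ge4$.

\subsection*{The subgroup $H$}
Let
\[
u=\begin{pmatrix}1&3\\0&1\end{pmatrix},\qquad v=\begin{pmatrix}1&0\\3&1\end{pmatrix},\qquad F=\langle u,v\rangle,\qquad H=[F,F].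
\]
The group $F$ itself will not do, since $u$ fixes $e_1$; passing to the commutator subgroup removes the powers of $u$ and makes the rank infinite. Every element of $F$ has determinant $1$ and is congruent to $I$ modulo $3$. The modulus $3$, unlike $2$, distinguishes $1$ from $-1$.

\begin{lemma}\label{lem:H}
The group $H$ is free of countably infinite rank. Moreover, for $h\in H$:
\begin{enumerate}
\item[(a)] if $he_1=\pm e_1$, then $h=I$;
\item[(b)] if the lower right entry of $h$ is $\pm1$, then $h=I$.
\end{enumerate}
\end{lemma}

\begin{proof}
First, $F$ is free on $u,v$, by the ping-pong argument. Let $\Omega_1=\{(x_1,x_2)\in\mathbb R^2:|x_1|>|x_2|\}$ and $\Omega_2=\{(x_1,x_2):|x_1|<|x_2|\}$. For $i\ne0$ the matrix $u^i$ sends $(x_1,x_2)$ to $(x_1+3ix_2,x_2)$, and on $\Omega_2$ we have $|x_1+3ix_2|\ge3|x_2|-|x_1|>|x_2|$; so $u^i\Omega_2\subseteq\Omega_1$. Exchanging coordinates, $v^i\Omega_1\subseteq\Omega_2$. A nontrivial reduced word in $u,v$, after conjugation by a high power of $u$, is an alternating product of nonzero powers of $u$ and $v$ that begins and ends with a power of $u$. Such a product maps $\Omega_2$ into the disjoint set $\Omega_1$, so it is not the identity.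

Lemma~\ref{lem:grid} now gives the first claim. Also $F/H\cong\mathbb Z^2$ is free abelian on the images of $u$ and $v$, so $u^iv^j\in H$ only if $i=j=0$.

(a) Since $h\equiv I\pmod 3$, the sign is $+$. With $\det h=1$ this gives $h=\left(\begin{smallmatrix}1&k\\0&1\end{smallmatrix}\right)$ with $k=3i$, so $h=u^i$ and $i=0$.

(b) Again the entry is $+1$. The off-diagonal entries are multiples of $3$, say $3i$ (upper right) and $3j$ (lower left), and $\det h=1$ determines the last entry:
\[
h=\begin{pmatrix}1+9ij&3i\\3j&1\end{pmatrix}=\begin{pmatrix}1&3i\\0&1\end{pmatrix}\begin{pmatrix}1&0\\3j&1\end{pmatrix}=u^iv^j .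
\]
Hence $i=j=0$.
\end{proof}

\subsection*{The marker}
Let
\[
T=\pm He_1\ \cup\ \pm2He_2\ \cup\ \pm3H(e_1+e_2),
\]
where $\pm He_1=\{\varepsilon he_1:h\in H,\ \varepsilon=\pm1\}$, and so on. The three parts are the layers of $T$ of content $1$, $2$ and $3$.

\begin{lemma}\label{lem:marker}
A matrix $\alpha\in GL_2(\mathbb Z)$ satisfies $\alpha T=T$ if and only if $\alpha\in\pm H$.
\end{lemma}

\begin{proof}
Elements of $\pm H$ preserve each part of $T$. Conversely, let $\alpha T=T$; then $\alpha$ preserves each layer. Each layer removes one kind of freedom.

\emph{Layer 1.} We have $\alpha e_1=\varepsilon\gamma e_1$ with $\varepsilon=\pm1$ and $\gamma\in H$. Put $\alpha'=\varepsilon\gamma^{-1}\alpha$. Then $\alpha'T=T$ and $\alpha'e_1=e_1$, and it suffices to show $\alpha'=I$.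

\emph{Layer 2.} We have $\alpha'e_2=\pm fe_2$ for some $f\in H$. The first column of $\alpha'$ is $e_1$ and $\det\alpha'=\pm1$, so the second coordinate of $\alpha'e_2$ is $\pm1$. Thus the lower right entry of $f$ is $\pm1$, and $f=I$ by Lemma~\ref{lem:H}(b). So $\alpha'e_2=\pm e_2$.

\emph{Layer 3.} We have $\alpha'(e_1+e_2)=\pm h(e_1+e_2)\equiv\pm(1,1)\pmod3$ for some $h\in H$. If $\alpha'e_2=-e_2$, the left side is $(1,-1)$, which is congruent neither to $(1,1)$ nor to $(-1,-1)$ modulo $3$. So $\alpha'e_2=e_2$ and $\alpha'=I$.
\end{proof}

\begin{remark}
The first layer alone is not enough: $u$ normalizes $H$ and fixes $e_1$, so it preserves $\pm He_1$. The first two layers are not enough either: $\sigma=\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$ conjugates $u$ to $u^{-1}$ and $v$ to $v^{-1}$, so it normalizes $H$ and preserves both $\pm He_1$ and $\pm He_2$, yet $\det\sigma=-1$. Finally, the exchange of coordinates conjugates $u$ and $v$ into each other and so swaps $\pm He_1$ with $\pm He_2$; this is why these two orbits are placed in different layers.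
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:coding}]
By the Feldman--Moore theorem, $E$ is the orbit equivalence relation of a Borel action of a countable group. That group is a quotient of $H$, which is free of countably infinite rank, so $E$ is the orbit equivalence relation of a Borel action of $H$ on $X$. Fix a Borel injection $\beta\colon X\to2^{\{4,5,6,\dots\}}$ and define
\[
S_x=T\ \cup\ \bigl\{\pm khe_1:h\in H,\ k\ge4,\ \beta(h^{-1}x)(k)=1\bigr\}.
\]
This set is symmetric and contains $e_1$. A vector $\pm khe_1$ determines $k$ and $h$: the number $k$ is its content, and $he_1=\pm h_1e_1$ implies $h_1^{-1}h=I$ by Lemma~\ref{lem:H}(a). In particular $He_1$ is infinite, and so is $S_x$. Since $T$ has no vectors of content $k\ge4$, it also follows that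
\begin{equation}\label{eq:decode}
\pm khe_1\in S_x\iff\beta(h^{-1}x)(k)=1\qquad(h\in H,\ k\ge4).
\end{equation}
For $v\in A$ the set $\{x:v\in S_x\}$ is therefore $X$, or empty, or of the form $\{x:\beta(h^{-1}x)(k)=1\}$, and so it is Borel. Taking $h=I$ in \eqref{eq:decode} shows that $S_x$ determines $\beta(x)$, so $x\mapsto S_x$ is injective.

For $\gamma\in H$ we have $\gamma S_x=S_{\gamma x}$: the matrix $\gamma$ preserves $T$ and sends $\pm khe_1$ to $\pm k(\gamma h)e_1$, and $\beta((\gamma h)^{-1}\gamma x)=\beta(h^{-1}x)$. So if $x\mathrel E y$, say $y=\gamma x$, then $\gamma S_x=S_y$. Conversely, let $\alpha S_x=S_y$ with $\alpha\in GL_2(\mathbb Z)$. The vectors of content at most $3$ in $S_x$, and in $S_y$, form exactly the set $T$, so $\alpha T=T$. By Lemma~\ref{lem:marker}, $\alpha=\pm\gamma$ with $\gamma\in H$. Then $S_y=\gamma S_x=S_{\gamma x}$ by symmetry of $S_x$, and $y=\gamma x$ by injectivity.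
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proposition}\label{prop:reduction}
Let $(P,B)$ be a full tower of type $0$ with $r=2$, let $\pi\colon F_n\to P$ be a surjection, and let $q=0$ or $q\ge2$. Let $E$, $X$ and $S_x$ be as in Proposition~\ref{prop:coding}, and put $L_x=L_{S_x,q}$. Then $x\mapsto\pi^{-1}(L_x)$, the marked group $P/L_x$, is a Borel reduction of $E$ to isomorphism on $\mathcal G_n$.
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:full}, equivalence \eqref{eq:LS} and Proposition~\ref{prop:coding},
\[
P/L_x\cong P/L_y\iff\exists\alpha\ \ \alpha(L_x)=L_y\iff\exists\alpha\ \ \alpha S_x=S_y\iff x\mathrel E y,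
\]
with $\alpha$ ranging over $GL_2(\mathbb Z)$. To see that the map is Borel, fix $w\in F_n$. If $\pi(w)\notin D$, then $\{x:\pi(w)\in L_x\}$ is empty. Otherwise $\pi(w)=\sum_{v\in A^+}n_vd_v$ is a fixed finite sum, and $\pi(w)\in L_x$ if and only if $v\notin S_x$ for each of the finitely many $v$ such that $q$ does not divide $n_v$. This is a finite intersection of Borel conditions on $x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Proposition~\ref{prop:reduction} with $q=0$ to the tower $(G,N)$, which is full by Lemma~\ref{lem:Gfull}, marked by $y_0,e_1,e_2$. The groups $G_x=G/L_x$ are center-by-metabelian of derived length at most $3$ by Lemma~\ref{lem:tower}. It remains to show $G_x''\ne1$. The commutators $[e_i,y_0]\in G'$ lie in $N$ and have images $X^{e_i}-1$ in $R$. So $G''$ contains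
\[
\omega(X^{e_1}-1,X^{e_2}-1)=d_{e_2-e_1}-d_{-e_1}-d_{e_2}+d_0=d_{e_2-e_1}+d_{e_1}-d_{e_2}.
\]
The vectors $e_2-e_1$, $e_1$, $e_2$ are distinct up to sign, so $d_{e_1}$ occurs with coefficient $1$. As $e_1\in S_x$, this element is not in $L_x$, and $G_x''\ne1$. The reduction thus takes values in the Borel set of groups of derived length exactly $3$, and hence in the Borel set of groups of derived length at most $3$; isomorphism on either set is a countable Borel equivalence relation by Section~\ref{sec:prelim}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Apply Proposition~\ref{prop:reduction} to the full tower $(Q,Q')$ of Proposition~\ref{prop:Qfull}, marked by $s,t$. The group $Q_x=Q/L_x$ has $Q_x/Q_x''=\Phi/\Phi''$, and $Q_x''=D/L_x$ is central and is a free $\mathbb Z/q\mathbb Z$-module on the infinite set $S_x\cap A^+$. Now let $q=0$, and let $\tilde Q$ be any group such that $\tilde Q/\tilde Q''\cong\Phi/\Phi''$ and $\tilde Q''$ is free abelian. The factors of its derived series are $A$, $(R,+)$ and $\tilde Q''$, all torsion-free. An element of finite order has trivial image in $A$, then trivial image in $R$, and so lies in $\tilde Q''$ and is trivial.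
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $n\ge2$ and $d\ge3$. The groups of part (1) have derived length $3$. Sending $W\in\mathcal G_2$ to its preimage under the map $F_n\to F_2$ that kills the last $n-2$ letters is continuous and does not change the group. So part (1) gives a reduction of any countable Borel equivalence relation with values in the required closed subset of $\mathcal G_n$.

If $n=1$, the marked groups are the subgroups of $\mathbb Z$, and there are countably many. If $d\le2$, they correspond to normal subgroups of the free metabelian group $F_n/F_n''$. Hall's theorem \cite{Hall} states that finitely generated metabelian groups satisfy the maximal condition on normal subgroups: every ascending chain of normal subgroups is eventually constant. Hence each normal subgroup of $F_n/F_n''$ is the normal closure of a finite set, since otherwise adding one element at a time would produce a strictly ascending chain. A countable group has countably many finite subsets, so there are countably many such marked groups.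

Finally, equality on $2^{\mathbb N}$ is a countable Borel equivalence relation, and a countable-to-one map defined on the uncountable set $2^{\mathbb N}$ has uncountable range. So a relation on a countable set is not weakly universal. It is not universal either, since a reduction of equality is injective.
\end{proof}

The maximal condition is exactly what fails one step higher: in $G$ and in $Q$ the central subgroup $D$ has infinite rank, and all of its subgroups are normal.

\begin{proof}[Proof of Corollary~\ref{cor:classes}]
The reduction of Theorem~\ref{thm:B}(1) takes values in the given Borel class. The three examples are closed in each $\mathcal G_n$, being defined by the conditions that $W$ contain $[F_n'',F_n]$, or $[F_n'',F_n']$, or the $d$-th derived subgroup of $F_n$. They contain the groups $Q$ of Theorem~\ref{thm:B}(1), because $Q''$ is central: this gives $[Q'',Q]=1$, hence $[Q'',Q']=1$, hence $[Q'',Q'']=1$.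
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hall}
P.~Hall, \emph{Finiteness conditions for soluble groups}, Proc. London Math. Soc., 1954.

\bibitem{WU}
\emph{Isomorphism of finitely generated solvable groups is weakly universal},
\texttt{http://math.caltech.edu:80/\~{}jaywill/WeaklyUniversalFGSolvable.pdf}.

\end{thebibliography}
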